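\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}
\allowdisplaybreaks

\title{Three series for $1/\pi$ built from cubes of\\ generalized central trinomial coefficients}


\begin{abstract}
For integers $B,C$ let $T_k(B,C)$ be the coefficient of $x^k$ in $(x^2+Bx+C)^k$. We prove three identities, conjectured by Z.-W. Sun, which evaluate series of the form $\sum_k(\mu k+\nu)\,T_k(B,C)^3z^k$ as algebraic multiples of $1/\pi$. After rescaling, the terms become $(\mu k+\nu)\tau_k^3$, where $\tau_k$ depends on two continuous parameters. The sum $\sum_k\tau_k^3$ and three companion sums satisfy a linear differential system, and we solve this system in closed form along two curves in the parameter plane: along the first by the generating function of the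 Domb numbers, along the second by products of complete elliptic integrals together with one algebraic solution. The three identities are values at points of these curves.
\end{abstract}

\section{The question and the results}

\subsection{The identities}

For integers $B,C$ and $k\ge0$ let $T_k(B,C)$ be the coefficient of $x^k$ in $(x^2+Bx+C)^k$; equivalently,
\begin{equation}\label{eq:T}
T_k(B,C)=\sum_{j=0}^{\lfloor k/2\rfloor}\binom{k}{2j}\binom{2j}{j}B^{k-2j}C^j .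
\end{equation}
These are the generalized central trinomial coefficients. Central binomial coefficients occur among them in two ways: $T_k(2,1)=\binom{2k}k$, because $(x^2+2x+1)^k=(1+x)^{2k}$; and $T_{2n}(0,1)=\binom{2n}n$, while $T_k(0,1)=0$ for odd $k$. So Ramanujan's series \cite{Ramanujan}
\begin{equation}\label{eq:Ram7}
\sum_{n\ge0}(42n+5)\binom{2n}n^3\frac1{2^{12n}}=\frac{16}\pi
\end{equation}
is a statement about cubes of $T_k$, namely
\[
\sum_{k\ge0}\frac{21k+5}{64^k}\,T_k(0,1)^3=\frac{16}\pi .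
\]
Is $B=0$ essential here? One may hope that, at well-chosen points, a linear polynomial in $k$ times $T_k(B,C)^3z^k$ still sums to an algebraic number over $\pi$. In 2011 Z.-W. Sun conjectured three identities of this kind; see \cite{Survey}. We prove them.

\begin{theorem}\label{thm:sun}
The following identities hold:
\begin{align}
\sum_{k=0}^{\infty}\frac{66k+17}{(2^{11}3^3)^k}\,T_k(10,11^2)^3&=\frac{540\sqrt2}{11\pi},\label{id1}\\
\sum_{k=0}^{\infty}\frac{126k+31}{(-80)^{3k}}\,T_k(22,21^2)^3&=\frac{880\sqrt5}{21\pi},\label{id2}\\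
\sum_{k=0}^{\infty}\frac{3990k+1147}{(-288)^{3k}}\,T_k(62,95^2)^3&=\frac{432}{95\pi}\bigl(195\sqrt{14}+94\sqrt2\bigr).\label{id3}
\end{align}
\end{theorem}

The right side of \eqref{id3} contains two different surds, while those of \eqref{id1} and \eqref{id2} contain one each. In our proof the two summands of \eqref{id3} come from two separate terms of one formula (Proposition~\ref{prop:sing}). The same formula also covers \eqref{id1}, and there one of the two terms vanishes.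

\subsection{Two parameters}

Summing \eqref{eq:T} over $k$ with $\sum_k\binom k{2j}(Bu)^{k-2j}=(1-Bu)^{-2j-1}$ gives
\[
\sum_{k\ge0}T_k(B,C)u^k=\sum_{j\ge0}\binom{2j}j\frac{C^ju^{2j}}{(1-Bu)^{2j+1}}=\bigl((1-Bu)^2-4Cu^2\bigr)^{-1/2}.
\]
In all three identities $C=d^2$ is a square, so the quadratic polynomial splits into the factors $1-(B\pm2d)u$. We therefore put, for $|a|,|b|<1$,
\begin{equation}\label{eq:tau}
\tau_k=\tau_k(a,b)=[u^k]\bigl((1-au)(1-bu)\bigr)^{-1/2}=\sum_{i+j=k}w_iw_j\,a^ib^j,\qquad w_j=\frac1{4^j}\binom{2j}j .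
\end{equation}
If $z$ is real with real cube root $\zeta$, then
\begin{equation}\label{eq:dict}
T_k(B,d^2)^3z^k=\tau_k(a,b)^3,\qquad a=\zeta(B+2d),\quad b=\zeta(B-2d),
\end{equation}
provided that these $a,b$ satisfy $|a|,|b|<1$. The sign of $d$ is at our disposal; changing it exchanges $a$ and $b$.

So we have to evaluate $\sum_k\tau_k^3$ and $\sum_kk\tau_k^3$ at three points of a plane. As coordinates we use $a^3$ and
\[
h=b/a .
\]
The following two theorems evaluate both sums along whole curves; in them $a$ and $b$ are real. Throughout, $\theta$ denotes the logarithmic derivative operator $y\,\frac d{dy}$ or $x\,\frac d{dx}$ with respect to the parameter of the curve at hand. The \emph{Domb numbers} are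
\[
D_n=\sum_{k=0}^n\binom nk^2\binom{2k}k\binom{2n-2k}{n-k}.
\]
Since $\binom{2k}k\binom{2n-2k}{n-k}\le4^n$ and $\sum_k\binom nk^2=\binom{2n}n\le4^n$, we have $D_n\le16^n$.

\begin{theorem}\label{thm:A}
Let $y_1\in(0,\frac1{16})$ be the root of $27y_1=(1-4y_1)^3$, let $y\in(-y_1,\frac1{16})$, and put $c=1+4y$, $\ell=1-8y$, $Z(y)=\sum_{n\ge0}(-1)^nD_ny^n$. For
\[
a^3=\frac{27y}{c^3},\qquad h=\frac ba=-\frac c3\qquad(\text{so }b^3=-y;\ a=b=0\text{ if }y=0)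
\]
we have
\[
\sum_{k\ge0}\tau_k^3=\frac{c^{3/2}}{1+y}\,Z,\qquad
\sum_{k\ge0}k\,\tau_k^3=\frac{c^{3/2}}{\ell(1+y)^2}\bigl[c(1-2y)\,\theta Z+y(5-4y)\,Z\bigr].
\]
\end{theorem}

\begin{theorem}\label{thm:B}
Let $x_0\in(0,\frac18)$ be the root of $(1-x_0)^3=8x_0$ and let $x_0<x<1$. Put $u=1-x^2$, $Q=1+4x-x^2$, $\psi=\sqrt{x(1+x)^3}$. Write $x=2\kappa\kappa'$ with $0<\kappa<1/\sqrt2$, $\kappa'=\sqrt{1-\kappa^2}$, let $K=K(\kappa)$ and $K'=K(\kappa')$ be complete elliptic integrals of the first kind, and put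
\[
G=\frac{\sqrt2}{\pi^2}\bigl(3K^2+K'^2\bigr).
\]
For
\[
a^3=\frac{8x^2}{(1+x)^3},\qquad h=\frac ba=-\frac{1-x^2}{4x}\qquad\Bigl(\text{so }b^3=-\frac{(1-x)^3}{8x}\Bigr)
\]
we have $\sum_{k\ge0}\tau_k^3=\frac\psi Q\,G$ and
\[
\sum_{k\ge0}k\,\tau_k^3=\frac\psi{Q^2}\Bigl[(x^2+2x-1)\,\theta G-\tfrac12(1-x)(1+3x)\,G\Bigr]+\frac{3\sqrt2\,(1+x^2)\sqrt{x(1-x)}\,(1+x)^2}{\pi\,u\,Q^2}.
\]
\end{theorem}

By \eqref{eq:dict}, the points for \eqref{id1} and \eqref{id2}, with $(B,d)=(10,11)$ and $(22,21)$, have $(a^3,h)=(\frac{16}{27},-\frac38)$ and $(-\frac{64}{125},-\frac5{16})$. They lie on the curve of Theorem~\ref{thm:A} at $y=\frac1{32}$ and $y=-\frac1{64}$. For \eqref{id3} we take $(B,d)=(62,-95)$; the point is $(\frac{64}{729},-\frac{63}{32})$, on the curve of Theorem~\ref{thm:B} at $x=\frac18$.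

The conditions on $y$ and $x$ keep $|a|,|b|<1$, so that the series converge. At $y=-y_1$ one has $a^3=-1$, and at $x=x_0$ one has $b^3=-1$. The bound $y<\frac1{16}$ is the condition under which $D_n\le16^n$ guarantees convergence of $Z$.

\subsection{What has to be overcome}

The factor $k$ in $\sum k\tau_k^3$ amounts to differentiating $\sum\tau_k^3$ in the scaling direction $(a,b)\mapsto(ra,rb)$, in which $h$ is constant. On our curves $h$ has nonzero derivative, so they are nowhere tangent to this direction, and even a perfect formula for $\sum\tau_k^3$ \emph{along the curve} does not give $\sum k\tau_k^3$. One needs both partial derivatives. This is why we follow a vector of four sums rather than one. We show that it satisfies a closed linear differential system (Section~\ref{sec:system}), restrict the system to the curves, and exhibit explicit solutions (Sections~\ref{sec:A} and~\ref{sec:B}). On the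 first curve the solution is identified at the point $a=b=0$. The second curve does not reach that point within the domain of convergence, and there we use its intersection with the line $b=-a$, on which all sums can be computed by hand.

\section{Moments, and two lines on which they are explicit}\label{sec:moments}

\subsection{Moments}

Put $\delta_a=a\,\partial_a$, $\delta_b=b\,\partial_b$, and
\[
P_k=\delta_a\tau_k=\sum_{i+j=k}i\,w_iw_ja^ib^j,\qquad R_k=\delta_b\tau_k=\sum_{i+j=k}j\,w_iw_ja^ib^j .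
\]
Since $\tau_k$ is homogeneous of degree $k$,
\begin{equation}\label{eq:euler}
P_k+R_k=k\,\tau_k .
\end{equation}
We write $\langle X\rangle=\sum_{k\ge0}X_k$ and suppress the index $k$ inside the brackets. By a \emph{moment} we mean a sum $\langle\tau^{3-i-j}P^iR^j\rangle$ with $i+j\le3$; its degree is $i+j$. The moments of degree at most two are
\[
f=\langle\tau^3\rangle,\quad s=\langle\tau^2P\rangle,\quad t=\langle\tau^2R\rangle,\quad p=\langle\tau P^2\rangle,\quad m=\langle\tau PR\rangle,\quad r=\langle\tau R^2\rangle .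
\]
By \eqref{eq:euler},
\begin{equation}\label{eq:kst}
\sum_{k\ge0}k\,\tau_k^3=s+t .
\end{equation}

\begin{lemma}\label{lem:conv}
For complex $a,b$ with $|a|,|b|<1$ all moments converge locally uniformly and may be differentiated termwise. They are analytic functions of $(a^3,h)$ in the domain $|a^3|<1$, $|a^3h^3|<1$. At $a^3=0$ we have $f=1$, and all other moments vanish.
\end{lemma}
\begin{proof}
Let $|a|,|b|\le\varrho<1$. As $0<w_j\le1$, we have $|\tau_k|\le(k+1)\varrho^k$ and $|P_k|,|R_k|\le k(k+1)\varrho^k$. So the $k$-th term of a moment is at most $(k+1)^6\varrho^{3k}$ in absolute value. This gives locally uniform convergence, and since the terms are polynomials in $a,b$, termwise differentiation is allowed. Each of $\tau_k,P_k,R_k$ is $a^k$ times a polynomial in $h$, so the $k$-th term of a moment is $(a^3)^k$ times a polynomial in $h$. On a compact subset of the stated domain $|a|$ and $|b|=|ah|$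 are bounded by some $\varrho<1$, so the sum is analytic in $(a^3,h)$. At $a^3=0$ only $k=0$ contributes, with $\tau_0=1$, $P_0=R_0=0$.
\end{proof}

\subsection{The line $b=0$: the shift}\label{sec:b0}

This line serves as a model for the method. Here $\tau_k=w_ka^k$, $P_k=k\tau_k$, $R_k=0$. The recurrence $(k+1)w_{k+1}=(k+\frac12)w_k$ says
\[
P_{k+1}=a\bigl(P_k+\tfrac12\tau_k\bigr).
\]
Since $P_0=0$, cubing and summing over $k$ gives $\langle P^3\rangle=a^3\langle(P+\frac12\tau)^3\rangle$. With $X=a^3$ and $\theta=X\frac d{dX}$ we have $\langle\tau^{3-j}P^j\rangle=\sum k^j\tau_k^3=\theta^jf$, so this is the hypergeometric equation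
\[
\theta^3f=X\bigl(\theta+\tfrac12\bigr)^3f .
\]
Shifting the summation index thus expresses the third-order moment through lower ones and closes the system on $f,\theta f,\theta^2f$, at the price of the denominator $1-a^3$. For $b\ne0$ both $P$ and $R$ satisfy such a recurrence, and the same shift will remove the moments $\langle P^2R\rangle$ and $\langle PR^2\rangle$. A new feature will be that the six moments of degree at most two satisfy two linear relations, so that four of them suffice.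

\subsection{The line $b=-a$: all moments}

\begin{lemma}\label{lem:line}
Let $0<|a|<1$ be real, $b=-a$, $x=a^3$, and
\[
g(x)=\sum_{n\ge0}\binom{2n}n^3\Bigl(\frac{x^2}{64}\Bigr)^n .
\]
Then, with $\theta=x\frac d{dx}$,
\[
f=g,\qquad s=t=\tfrac12\,\theta g,\qquad p=m=r=\tfrac14\,\theta^2g .
\]
\end{lemma}
\begin{proof}
On the line, $\sum\tau_ku^k=(1-a^2u^2)^{-1/2}$, so $\tau_{2n}=w_na^{2n}$ and $\tau_k=0$ for odd $k$. In particular $\tau_{2n}^3=\binom{2n}n^3(x^2/64)^n$, and $f=g$. By the symmetry $\tau_k(a,b)=\tau_k(b,a)$ and by homogeneity, $R_k(a,-a)=P_k(-a,a)=(-1)^kP_k(a,-a)$. For even $k$ this and \eqref{eq:euler} give $P_k=R_k=\frac12k\tau_k$. For odd $k$ the $k$-th term of each of the six moments vanishes, because it contains a factor $\tau_k$. Hence $s=t=\frac12\sum k\tau_k^3$ and $p=m=r=\frac14\sum k^2\tau_k^3$, and $\theta x^{2n}=2n\,x^{2n}$.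
\end{proof}

The line $b=-a$ points in the scaling direction, and this is why $\sum k\tau_k^3=\theta f$ there. On a general curve, with $\lambda_a=\theta\log|a|^3$ and $\lambda_b=\theta\log|b|^3$, the chain rule gives $\theta f=\lambda_as+\lambda_bt$, while we need $s+t$.

\section{A closed differential system}\label{sec:system}

\subsection{Recurrences}

\begin{lemma}\label{lem:rec}
For all $k\ge0$:
\begin{enumerate}
\item[(i)] $P_{k+1}=a(P_k+\frac12\tau_k)$, $R_{k+1}=b(R_k+\frac12\tau_k)$, and $P_0=R_0=0$.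
\item[(ii)] $(k+1)\tau_{k+1}=aP_k+bR_k+\frac{a+b}2\tau_k$, and $\frac{P_{k+1}}a+\frac{R_{k+1}}b=(k+1)\tau_k$ if $ab\ne0$.
\item[(iii)] If $a\ne b$ and $a\neq 0$, then $\delta_aR_k=\delta_bP_k=\chi_k$, $\delta_aP_k=kP_k-\chi_k$, $\delta_bR_k=kR_k-\chi_k$, where
\[
\chi_k=\frac{bP_k-aR_k}{2(a-b)}=\frac{hP_k-R_k}{2(1-h)} .
\]
\end{enumerate}
\end{lemma}
\begin{proof}
Let $\mathcal G=((1-au)(1-bu))^{-1/2}=\sum\tau_ku^k$. Then $(1-au)\partial_a\mathcal G=\frac u2\mathcal G$; multiplied by $a$, this is the first formula in (i), and the second follows by symmetry. Adding the two formulas and using \eqref{eq:euler} gives the first part of (ii). Dividing them by $a$ and $b$ before adding gives $P_k+R_k+\tau_k=(k+1)\tau_k$, which is the second part. Next,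
\[
\partial_a\mathcal G-\partial_b\mathcal G=\frac u2\Bigl(\frac1{1-au}-\frac1{1-bu}\Bigr)\mathcal G=\frac{(a-b)u^2}{2(1-au)(1-bu)}\mathcal G=2(a-b)\,\partial_a\partial_b\mathcal G .
\]
Multiplying by $ab/(2(a-b))$ gives $\delta_a\delta_b\mathcal G=\frac{b\,\delta_a\mathcal G-a\,\delta_b\mathcal G}{2(a-b)}$, which is the formula for $\chi_k$. The remaining formulas follow by applying $\delta_a$ to $P_k=k\tau_k-R_k$ and $\delta_b$ to $R_k=k\tau_k-P_k$.
\end{proof}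

\subsection{Linear relations among moments}

From now on $a,b$ are real, $0<|a|,|b|<1$, $a\ne b$. Put
\[
\varepsilon_1=1-a^3,\qquad\varepsilon_2=1-a^2b,\qquad\varepsilon_3=1-ab^2,\qquad\varepsilon_4=1-b^3 ;
\]
these are positive.

\begin{proposition}\label{prop:rel}
We have
\begin{align}
p&=\frac{a^3}{\varepsilon_1}\Bigl[\bigl(1+\tfrac h2\bigr)s+\tfrac h2t+\tfrac{1+h}4f\Bigr]-\frac{\varepsilon_3}{h\varepsilon_1}m,\label{eq:p}\\
r&=\frac{b^3}{\varepsilon_4}\Bigl[\tfrac1{2h}s+\bigl(1+\tfrac1{2h}\bigr)t+\tfrac14\bigl(1+\tfrac1h\bigr)f\Bigr]-\frac{h\varepsilon_2}{\varepsilon_4}m,\label{eq:r}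
\end{align}
and
\begin{equation}\label{eq:cubic}
\langle P^2R\rangle=\frac{a^2b}{\varepsilon_2}\Bigl(\frac p2+m+\frac s2+\frac t4+\frac f8\Bigr),\qquad
\langle PR^2\rangle=\frac{ab^2}{\varepsilon_3}\Bigl(\frac r2+m+\frac t2+\frac s4+\frac f8\Bigr).
\end{equation}
\end{proposition}
\begin{proof}
The idea is that in a sum containing $(k+1)\tau_{k+1}\tau_k$ the factor $k+1$ can be absorbed in two ways, either into $\tau_k$ or into $\tau_{k+1}$, by the two formulas in Lemma~\ref{lem:rec}(ii). Consider $\sum_k(k+1)\,\tau_{k+1}\tau_k(R_k+\frac12\tau_k)$. Replacing $(k+1)\tau_k$ by $P_{k+1}/a+R_{k+1}/b$ and $R_k+\frac12\tau_k$ by $R_{k+1}/b$ turns the sum into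
\[
\frac1b\Bigl\langle\tau R\Bigl(\frac Pa+\frac Rb\Bigr)\Bigr\rangle=\frac m{ab}+\frac r{b^2},
\]
because $R_0=0$. Replacing $(k+1)\tau_{k+1}$ instead gives
\[
\Bigl\langle\tau\bigl(R+\tfrac12\tau\bigr)\bigl(aP+bR+\tfrac{a+b}2\tau\bigr)\Bigr\rangle=am+br+\tfrac a2s+\tfrac{a+2b}2t+\tfrac{a+b}4f .
\]
Equating the two, and exchanging $a$ and $b$ (which exchanges $s\leftrightarrow t$, $p\leftrightarrow r$, $\varepsilon_1\leftrightarrow\varepsilon_4$, $\varepsilon_2\leftrightarrow\varepsilon_3$), we get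
\[
\frac{\varepsilon_2}{ab}m+\frac{\varepsilon_4}{b^2}r=\tfrac a2s+\tfrac{a+2b}2t+\tfrac{a+b}4f,\qquad
\frac{\varepsilon_3}{ab}m+\frac{\varepsilon_1}{a^2}p=\tfrac b2t+\tfrac{b+2a}2s+\tfrac{a+b}4f .
\]
Solving for $p$ and $r$ gives \eqref{eq:p} and \eqref{eq:r}. For \eqref{eq:cubic} use the shift of Section~\ref{sec:b0}: by Lemma~\ref{lem:rec}(i),
\[
\langle P^2R\rangle=a^2b\bigl\langle(P+\tfrac12\tau)^2(R+\tfrac12\tau)\bigr\rangle=a^2b\Bigl(\langle P^2R\rangle+\frac p2+m+\frac s2+\frac t4+\frac f8\Bigr),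
\]
and exchange $a,b$ for the other formula.
\end{proof}

\subsection{The system along a curve}

Put
\begin{equation}\label{eq:chiLambda}
\chi=\langle\tau^2\chi_k\rangle=\frac{hs-t}{2(1-h)},\qquad
\Lambda=\langle\tau\chi_k(P-R)\rangle=\frac{hp-(1+h)m+r}{2(1-h)} .
\end{equation}

\begin{proposition}\label{prop:sys}
Consider a smooth curve along which $0<|a|,|b|<1$ and $a\ne b$, with logarithmic parameter derivative $\theta$, and let $\lambda_a=\theta\log|a|^3$, $\lambda_b=\theta\log|b|^3$. Then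
\begin{align*}
\theta f&=\lambda_as+\lambda_bt,\\
\theta s&=\lambda_a\,p+\tfrac{\lambda_a+2\lambda_b}3\,m-\tfrac{\lambda_a-\lambda_b}3\,\chi,\\
\theta t&=\lambda_b\,r+\tfrac{2\lambda_a+\lambda_b}3\,m+\tfrac{\lambda_a-\lambda_b}3\,\chi,\\
\theta m&=\tfrac{2\lambda_a+\lambda_b}3\langle P^2R\rangle+\tfrac{\lambda_a+2\lambda_b}3\langle PR^2\rangle+\tfrac{\lambda_a-\lambda_b}3\,\Lambda .
\end{align*}
Together with \eqref{eq:p}--\eqref{eq:chiLambda} this is a closed homogeneous linear system for $(f,s,t,m)$.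
\end{proposition}
\begin{proof}
By the chain rule $\theta=\frac13(\lambda_a\delta_a+\lambda_b\delta_b)$. Lemma~\ref{lem:rec}(iii), with $k\tau_k=P_k+R_k$ used to remove $k$, gives
\begin{align*}
\delta_af&=3s, & \delta_as&=2p+\langle\tau P(P+R)\rangle-\chi=3p+m-\chi, & \delta_bs&=2m+\chi,\\
\delta_bf&=3t, & \delta_bt&=2r+\langle\tau R(P+R)\rangle-\chi=3r+m-\chi, & \delta_at&=2m+\chi,
\end{align*}
and
\begin{align*}
\delta_am&=\langle P^2R\rangle+\langle\tau(kP-\chi_k)R\rangle+\langle\tau P\chi_k\rangle=2\langle P^2R\rangle+\langle PR^2\rangle+\Lambda,\\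
\delta_bm&=\langle PR^2\rangle+\langle\tau\chi_kR\rangle+\langle\tau P(kR-\chi_k)\rangle=\langle P^2R\rangle+2\langle PR^2\rangle-\Lambda .
\end{align*}
Collecting terms gives the four rows.
\end{proof}

This explains the choice of unknowns: $f$ and $s,t$ are what we want, and one second-order moment $m$ is what is left after \eqref{eq:p} and \eqref{eq:r}. Apart from $h$, the denominators are $\varepsilon_1,\dots,\varepsilon_4$ and $1-h$. On both of our curves these five quantities share a common factor, namely $1+y$ on the first and $Q$ on the second. At a zero of this factor (outside the range considered) one has $h=1$ and $a^3=1$. The proofs do not depend on a reason why the system can be solved on these curves: we verify the solutions.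

\section{The first curve: proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{Curve data}

Throughout, $-y_1<y<\frac1{16}$. The equation $27y_1=(1-4y_1)^3$ has one root in $(0,\frac14)$, where the left side increases and the right side decreases. At $\frac1{16}$ the left side $\frac{27}{16}$ exceeds the right side $\frac{27}{64}$, so $y_1<\frac1{16}$. Hence $c,\ell,1+y,1+16y>0$. For $y<0$ we have $|a|^3=27|y|/(1-4|y|)^3<1$. For $y>0$ we use
\[
c^3-27y=1-15y+48y^2+64y^3=(1+y)\ell^2>0 .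
\]
Always $|b|^3=|y|<1$. Since $h=-c/3<0$, the assumptions of Section~\ref{sec:system} hold for $y\ne0$. From $a^2b=a^3h=-9y/c^2$ and $ab^2=a^3h^2=3y/c$ we get
\begin{gather*}
\varepsilon_1=\frac{(1+y)\ell^2}{c^3},\quad
\varepsilon_2=\frac{c^2+9y}{c^2}=\frac{(1+y)(1+16y)}{c^2},\quad
\varepsilon_3=\frac{1+y}c,\quad\varepsilon_4=1+y,\\
1-h=\tfrac43(1+y),\qquad\lambda_a=1-\frac{12y}c=\frac\ell c,\qquad\lambda_b=1,\\
\frac{\lambda_a+2\lambda_b}3=\frac{\ell+2c}{3c}=\frac1c,\quad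
\frac{2\lambda_a+\lambda_b}3=\frac{2\ell+c}{3c}=\frac{1-4y}c,\quad
\frac{\lambda_a-\lambda_b}3=\frac{\ell-c}{3c}=-\frac{4y}c .
\end{gather*}
In \eqref{eq:p} the bracket is $\frac16[(5-4y)s-ct+(1-2y)f]$. In \eqref{eq:r} it is $-\frac1{2c}[3s+\ell t+(1-2y)f]$, because $2c-3=-\ell$. Therefore
\begin{gather*}
p=\frac{9y}{2(1+y)\ell^2}\bigl[(5-4y)s-ct+(1-2y)f\bigr]+\frac{3c}{\ell^2}m,\\
r=\frac y{2c(1+y)}\bigl[3s+\ell t+(1-2y)f\bigr]+\frac{1+16y}{3c}m,\\
\chi=-\frac{cs+3t}{8(1+y)},\qquad\Lambda=\frac{-cp-2(1-2y)m+3r}{8(1+y)} .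
\end{gather*}

\subsection{The system}

\begin{proposition}\label{prop:sysA}
On the first curve
\begin{align*}
\theta f&=\frac\ell cs+t,\\
\theta s&=\frac y{c(1+y)\ell}\bigl[(22-16y+16y^2)s-6(1+y)t+\tfrac92(1-2y)f\bigr]+\frac{4(1+y)}{c\ell}m,\\
\theta t&=\frac y{2c(1+y)}\bigl[4(1+y)s+4(1-2y)t+(1-2y)f\bigr]+\frac{4(1+y)}{3c}m,\\
c(1+16y)(1+y)\ell\,\theta m&=y(-17+78y-864y^2+256y^3)m\\
&\quad-\tfrac{3y}4\bigl[(5+40y+224y^2)s+(1-76y+256y^2)t+(1+2y+64y^2)f\bigr].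
\end{align*}
\end{proposition}
\begin{proof}
Let $y\ne0$; the case $y=0$ follows by continuity, since the moments are analytic in $y$ by Lemma~\ref{lem:conv}.

\emph{Row $s$.} We have $\theta s=\frac\ell cp+\frac1cm+\frac{4y}c\chi$. The coefficient of $m$ is $\frac3\ell+\frac1c=\frac{3c+\ell}{c\ell}=\frac{4(1+y)}{c\ell}$. The remaining terms have the common factor $\frac y{2c(1+y)\ell}$, times $9(5-4y)-c\ell=44-32y+32y^2$ for $s$, $-9c-3\ell=-12(1+y)$ for $t$, and $9(1-2y)$ for $f$.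

\emph{Row $t$.} We have $\theta t=r+\frac{1-4y}cm-\frac{4y}c\chi$. The coefficient of $m$ is $\frac{1+16y+3-12y}{3c}$. The other terms have the factor $\frac y{2c(1+y)}$, times $3+c=4(1+y)$ for $s$, $\ell+3=4(1-2y)$ for $t$, and $1-2y$ for $f$.

\emph{Row $m$.} Here $c\,\theta m=(1-4y)\langle P^2R\rangle+\langle PR^2\rangle-4y\Lambda$, with $\frac{a^2b}{\varepsilon_2}=\frac{-9y}{(1+y)(1+16y)}$ and $\frac{ab^2}{\varepsilon_3}=\frac{3y}{1+y}$. So $c(1+16y)(1+y)\,\theta m$ equals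
\begin{multline*}
-9y(1-4y)\Bigl(\frac p2+m+\frac s2+\frac t4+\frac f8\Bigr)+3y(1+16y)\Bigl(\frac r2+m+\frac t2+\frac s4+\frac f8\Bigr)\\
-\frac y2(1+16y)\bigl(-cp-2(1-2y)m+3r\bigr).
\end{multline*}
The terms in $r$ cancel. The coefficient of $p$ is $\frac y2[-9+36y+(1+16y)(1+4y)]=\frac y2(-8+56y+64y^2)=-4y\ell(1+y)$. That of $m$ is $y[-9+36y+3+48y+(1+16y)(1-2y)]=y(-5+98y-32y^2)$. For $s,t,f$ we get $\frac y4(-15+120y)$, $\frac y4(-3+132y)$, $\frac y8(-6+84y)$. Thus the expression is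
\[
y\bigl[-4\ell(1+y)p+(-5+98y-32y^2)m-\tfrac{15}4\ell s+\tfrac34(44y-1)t-\tfrac34(1-14y)f\bigr].
\]
Multiply by $\ell$ and insert $-4\ell^2(1+y)p=-18y[(5-4y)s-ct+(1-2y)f]-12c(1+y)m$. After removal of the factor $y$, the coefficients become
\begin{align*}
m:&\ -12(1+5y+4y^2)+(1-8y)(-5+98y-32y^2)=-17+78y-864y^2+256y^3,\\
s:&\ -18y(5-4y)-\tfrac{15}4\ell^2=-\tfrac34(5+40y+224y^2),\\
t:&\ 18yc+\tfrac34(44y-1)(1-8y)=-\tfrac34(1-76y+256y^2),\\
f:&\ -18y(1-2y)-\tfrac34(1-14y)(1-8y)=-\tfrac34(1+2y+64y^2).\qedhere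
\end{align*}
\end{proof}

\begin{lemma}\label{lem:unique}
A solution $V=(f,s,t,m)$ of this system that is analytic at $y=0$ is determined by $V(0)$.
\end{lemma}
\begin{proof}
Write the system as $\theta V=\mathcal A(y)V$ with $\mathcal A=\sum\mathcal A_jy^j$ analytic at $0$. The matrix $\mathcal A_0$ is given by $\theta f=s+t$, $\theta s=4m$, $\theta t=\frac43m$, $\theta m=0$, so it is nilpotent. For $V=\sum V_ny^n$ we get $(n-\mathcal A_0)V_n=\sum_{j<n}\mathcal A_{n-j}V_j$, and $n-\mathcal A_0$ is invertible for $n\ge1$.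
\end{proof}

By Lemma~\ref{lem:conv}, applied to $(a^3,h)=(27y/c^3,-c/3)$, the vector of moments is real-analytic on $(-y_1,\frac1{16})$ with value $(1,0,0,0)$ at $y=0$. So it remains to find one explicit solution with this initial value.

\subsection{The explicit solution}

The Domb numbers satisfy the classical recurrence
\[
(n+1)^3D_{n+1}=2(2n+1)(5n^2+5n+2)D_n-64n^3D_{n-1}.
\]
As $(2n+1)(5n^2+5n+2)=10n^3+15n^2+9n+2$, for $Z=\sum(-1)^nD_ny^n$ and $Z_i=\theta^iZ$ this reads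
$Z_3=-2y(10Z_3+15Z_2+9Z_1+2Z)-64y^2(\theta+1)^3Z$, that is,
\begin{equation}\label{eq:Z3}
c(1+16y)Z_3=-(30y+192y^2)Z_2-(18y+192y^2)Z_1-(4y+64y^2)Z .
\end{equation}
Suppose that $f$ is the multiple of $Z$ given in Theorem~\ref{thm:A}. Then row $f$ and its first two derivatives, rewritten by means of the system and of \eqref{eq:Z3}, are three linear equations for $s,t,m$ in terms of $Z,Z_1,Z_2$; this is one way to look for the following formulas. Put $\Phi=c^{3/2}$,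
\begin{gather*}
S=cZ_1+6yZ,\qquad W=cZ_1+2yZ,\\
M=c^2\ell Z_2+2yc(1-32y)Z_1-4y^2(5+32y)Z .
\end{gather*}

\begin{proposition}\label{prop:solA}
The functions
\begin{equation}\label{eq:solA}
f=\frac{\Phi Z}{1+y},\qquad s=\frac{3\Phi S}{4\ell(1+y)^2},\qquad t=\frac{\Phi W}{4(1+y)^2},\qquad m=\frac{3\Phi M}{16\ell(1+y)^3}
\end{equation}
satisfy the system of Proposition~\ref{prop:sysA}.
\end{proposition}
\begin{proof}
We use $\theta\Phi=\frac{6y}c\Phi$, $\ell(1+y)=1-7y-8y^2$, $c(1+y)=1+5y+4y^2$, $c\ell=1-4y-32y^2$. In each row we clear the prefactors and compare coefficients of $Z_2,Z_1,Z$.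

\medskip\noindent\textbf{Row $f$.} The left side is $\frac\Phi{1+y}\bigl[Z_1+\bigl(\frac{6y}c-\frac y{1+y}\bigr)Z\bigr]=\frac\Phi{c(1+y)^2}\bigl[c(1+y)Z_1+(5y+2y^2)Z\bigr]$. The right side is $\frac\Phi{4c(1+y)^2}(3S+cW)$, and $3S+cW=4c(1+y)Z_1+(20y+8y^2)Z$.

\medskip\noindent\textbf{Row $t$.} The logarithmic derivative of the prefactor of $t$ is $\frac{6y}c-\frac{2y}{1+y}=\frac{2y(2-y)}{c(1+y)}$. Multiplying the row by $4c(1+y)^3/\Phi$, we have to show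
\[
c(1+y)\theta W+2y(2-y)W=2y\Bigl[\frac{3(1+y)}\ell S+(1-2y)W+(1-2y)(1+y)Z\Bigr]+\frac{1+y}\ell M,
\]
where $\theta W=cZ_2+6yZ_1+2yZ$.
\begin{itemize}
\item $Z_2$: both sides $c^2(1+y)$.
\item $Z_1$, divided by $c$: left $6y(1+y)+2y(2-y)=10y+4y^2$; right $\frac{(1+y)(6y+2y-64y^2)}\ell+2y-4y^2=8y(1+y)+2y-4y^2$. These agree.
\item $Z$: left $2y(1+5y+4y^2)+4y^2(2-y)=2y+18y^2+4y^3$; right $\frac{(1+y)(36y^2-20y^2-128y^3)}\ell+4y^2(1-2y)+2y(1-y-2y^2)=16y^2(1+y)+2y+2y^2-12y^3$. These agree.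
\end{itemize}

\noindent\textbf{Row $s$.} The logarithmic derivative of the prefactor is $\frac{2y(2-y)}{c(1+y)}+\frac{8y}\ell=\frac{6y(2+y+8y^2)}{c(1+y)\ell}$. Multiplying by $\frac43c\ell^2(1+y)^3/\Phi$, we have to show
\begin{multline*}
c\ell(1+y)\theta S+6y(2+y+8y^2)S\\
=y\bigl[(22-16y+16y^2)S-2\ell(1+y)W+6\ell(1-2y)(1+y)Z\bigr]+(1+y)M,
\end{multline*}
where $\theta S=cZ_2+10yZ_1+6yZ$.
\begin{itemize}
\item $Z_2$: both sides $c^2\ell(1+y)$.
\item $Z_1$, divided by $c$: left $10y(1-7y-8y^2)+(12y+6y^2+48y^3)$; right $(22y-16y^2+16y^3)-2y(1-7y-8y^2)+2y(1-31y-32y^2)$. Both are $22y-64y^2-32y^3$.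
\item $Z$: left $6y(1-3y-36y^2-32y^3)+36y^2(2+y+8y^2)$; right
\[
6y^2(22-16y+16y^2)-4y^2(1-7y-8y^2)+6y(1-9y+6y^2+16y^3)-4y^2(5+37y+32y^2).
\]
Both are $6y+54y^2-180y^3+96y^4$.
\end{itemize}

\noindent\textbf{Row $m$.} The logarithmic derivative of the prefactor is $\frac{6y}c-\frac{3y}{1+y}+\frac{8y}\ell=\frac{y(11+10y+80y^2)}{c(1+y)\ell}$. Multiplying the row by $16\ell(1+y)^3/(3\Phi)$ and collecting the terms with $M$ on the left, we meet
\[
(1+16y)(11+10y+80y^2)+17-78y+864y^2-256y^3=(1+y)(28+80y+1024y^2).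
\]
So after division by $1+y$ we have to show
\begin{multline}\label{eq:rowmA}
c(1+16y)\ell\,\theta M+4y(7+20y+256y^2)M\\
=-y\bigl[3(5+40y+224y^2)S+(1-76y+256y^2)\ell W+4\ell(1+y)(1+2y+64y^2)Z\bigr].
\end{multline}
Since $c^2\ell=1-48y^2-128y^3$, we have $\theta(c^2\ell)=-96y^2c$ and
\[
\theta M=c^2\ell Z_3+2yc(1-80y)Z_2+2y(1-66y-448y^2)Z_1-(40y^2+384y^3)Z ;
\]
the term with $Z_3$ is eliminated by \eqref{eq:Z3}. We compare the coefficients in \eqref{eq:rowmA}.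
\begin{itemize}
\item $Z_2$: the right side has none. The left side divided by $c^2\ell$ is $-\ell(30y+192y^2)+2y(1+16y)(1-80y)+4y(7+20y+256y^2)$, which is
\[
(-30y+48y^2+1536y^3)+(2y-128y^2-2560y^3)+(28y+80y^2+1024y^3)=0 .
\]
\item $Z_1$, divided by $yc$: the left side is
\begin{align*}
&-c\ell^2(18+192y)+2(1+16y)\ell(1-66y-448y^2)+8y(1-32y)(7+20y+256y^2)\\
&=-(18-24y-2304y^2+4608y^3+49152y^4)\\
&\quad+(2-116y-2208y^2+9728y^3+114688y^4)+(56y-1632y^2-3072y^3-65536y^4)\\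
&=-16-36y-1536y^2+2048y^3,
\end{align*}
with $c\ell^2=1-12y+256y^3$. The right side is $-(15+120y+672y^2)-(1-84y+864y^2-2048y^3)$, the same.
\item $Z$, divided by $y$: the left side is
\begin{align*}
&-4(1+16y)c^2\ell^2-(1+16y)c\ell(40y+384y^2)-16y^2(7+20y+256y^2)(5+32y)\\
&=(-4-32y+704y^2+2048y^3-20480y^4-65536y^5)\\
&\quad-(40y+864y^2+768y^3-57344y^4-196608y^5)\\
&\quad-(560y^2+5184y^3+30720y^4+131072y^5)\\
&=-4-72y-720y^2-3904y^3+6144y^4 .
\end{align*}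
The right side is $-(90y+720y^2+4032y^3)-(2y-168y^2+1728y^3-4096y^4)-(4-20y+168y^2-1856y^3-2048y^4)$, the same.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The functions \eqref{eq:solA} are analytic near $0$ with value $(1,0,0,0)$ at $0$. By Lemma~\ref{lem:unique} they equal the moments near $y=0$, and hence on $(-y_1,\frac1{16})$, where both sides are real-analytic. The first formula of the theorem is the value of $f$. For the second, \eqref{eq:kst} gives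
\[
\sum_{k\ge0}k\,\tau_k^3=s+t=\frac\Phi{4\ell(1+y)^2}(3S+\ell W),\qquad
3S+\ell W=4c(1-2y)Z_1+4y(5-4y)Z .\qedhere
\]
\end{proof}

\begin{remark}
In the original variables, take $d=1$ in \eqref{eq:dict} and let $B$ be real. Then $h=\frac{B-2}{B+2}=-\frac c3$ gives $y=\frac{1-B}{2+B}$, $c=\frac{3(2-B)}{2+B}$, $1+y=\frac3{2+B}$, and $a^3=z(B+2)^3$. So, for $-y_1<y<\frac1{16}$ and $z=\frac{1-B}{(2+B)(2-B)^3}$,
\[
\sum_{k\ge0}T_k(B,1)^3z^k=\sqrt{\frac{3(2-B)^3}{2+B}}\ \sum_{n\ge0}(-1)^nD_n\Bigl(\frac{1-B}{2+B}\Bigr)^n .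
\]
\end{remark}

\section{The identities \eqref{id1} and \eqref{id2}}

Two series for Domb numbers are known:
\begin{equation}\label{eq:domb}
\sum_{n\ge0}(-1)^n\frac{(3n+1)D_n}{32^n}=\frac2\pi\ \text{ \cite{Rogers}},\qquad
\sum_{n\ge0}\frac{(5n+1)D_n}{64^n}=\frac8{\sqrt3\,\pi}\ \text{ \cite{ChanChanLiu}} .
\end{equation}
They say $3\,\theta Z+Z=\frac2\pi$ at $y=\frac1{32}$ and $5\,\theta Z+Z=\frac8{\sqrt3\,\pi}$ at $y=-\frac1{64}$. Theorem~\ref{thm:A} carries them over.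

\begin{proof}[Proof of \eqref{id1}]
Let $(B,d)=(10,11)$, $z=1/(2^{11}3^3)$. Then $B+2d=32$, $B-2d=-12$, $a^3=2^{15}/(2^{11}3^3)=\frac{16}{27}$, $h=-\frac38$. This is the point $y=\frac1{32}$, with $c=\frac98$, $\ell=\frac34$. There $\frac{c(1-2y)}\ell=\frac{45}{32}$ and $\frac{y(5-4y)}\ell=\frac{13}{64}$, so Theorem~\ref{thm:A} gives
\[
\sum k\tau_k^3=\frac{c^{3/2}}{(1+y)^2}\Bigl[\frac{45}{32}\theta Z+\frac{13}{64}Z\Bigr],\qquad
\sum\tau_k^3=\frac{c^{3/2}}{(1+y)^2}\cdot\frac{33}{32}Z .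
\]
Since $66\cdot45=3\cdot990$ and $66\cdot\frac{13}{64}+17\cdot\frac{33}{32}=\frac{990}{32}$,
\[
\sum(66k+17)\tau_k^3=\frac{c^{3/2}}{(1+y)^2}\cdot\frac{990}{32}\,(3\theta Z+Z)=\frac{27}{16\sqrt2}\cdot\frac{1024}{1089}\cdot\frac{990}{32}\cdot\frac2\pi=\frac{540\sqrt2}{11\pi}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of \eqref{id2}]
Let $(B,d)=(22,21)$, $z=(-80)^{-3}$. Then $B+2d=64$, $B-2d=-20$, so $a=-\frac45$, $b=\frac14$, $a^3=-\frac{64}{125}$, $h=-\frac5{16}$. This is the point $y=-\frac1{64}$, with $c=\frac{15}{16}$, $\ell=\frac98$. We have $\frac1{64}<y_1$, because $27v/(1-4v)^3$ increases on $(0,\frac14)$, equals $1$ at $v=y_1$, and equals $\frac{64}{125}<1$ at $v=\frac1{64}$. Here $\frac{c(1-2y)}\ell=\frac{55}{64}$ and $\frac{y(5-4y)}\ell=-\frac9{128}$, so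
\[
\sum k\tau_k^3=\frac{c^{3/2}}{(1+y)^2}\Bigl[\frac{55}{64}\theta Z-\frac9{128}Z\Bigr],\qquad
\sum\tau_k^3=\frac{c^{3/2}}{(1+y)^2}\cdot\frac{63}{64}Z .
\]
Since $126\cdot55=5\cdot1386$ and $-126\cdot\frac9{128}+31\cdot\frac{63}{64}=\frac{1386}{64}$,
\[
\sum(126k+31)\tau_k^3=\frac{c^{3/2}}{(1+y)^2}\cdot\frac{1386}{64}\,(5\theta Z+Z)=\frac{15\sqrt{15}}{64}\cdot\frac{4096}{3969}\cdot\frac{1386}{64}\cdot\frac8{\sqrt3\,\pi}=\frac{880\sqrt5}{21\pi}.\qedhere
\]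
\end{proof}

\section{Elliptic integrals in the variable $x=2\kappa\kappa'$}\label{sec:elliptic}

We recall what is needed for the second curve. For a modulus $0<\kappa<1$ with $\kappa'=\sqrt{1-\kappa^2}$ let
\[
K=\int_0^{\pi/2}\frac{d\varphi}{\sqrt{1-\kappa^2\sin^2\varphi}},\qquad E=\int_0^{\pi/2}\sqrt{1-\kappa^2\sin^2\varphi}\;d\varphi,\qquad K'=K(\kappa'),\qquad\sigma=\frac{K'}K .
\]
The following facts are classical:
\begin{equation}\label{eq:KE}
\frac{dK}{d\kappa}=\frac{E-\kappa'^2K}{\kappa\kappa'^2},\qquad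
\frac{d\sigma}{d\kappa}=-\frac\pi{2\kappa\kappa'^2K^2},\qquad
\frac d{d\kappa}\Bigl(\kappa\kappa'^2\frac{dw}{d\kappa}\Bigr)=\kappa w\ \text{ for }w=K,K';
\end{equation}
and, for $0<\kappa<1/\sqrt2$ and $x=2\kappa\kappa'\in(0,1)$, the function $g$ of Lemma~\ref{lem:line} satisfies
\begin{equation}\label{eq:clausen}
g(x)=\frac{4K^2}{\pi^2}.
\end{equation}
For $N>0$ the singular modulus $\kappa_N$ is defined by $\sigma(\kappa_N)=\sqrt N$; as $\sigma$ is decreasing and $\sigma(1/\sqrt2)=1$, we have $\kappa_N<1/\sqrt2$ for $N>1$. Put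
\[
\alpha(N)=\frac\pi{4K^2}-\sqrt N\Bigl(\frac EK-1\Bigr)\quad\text{at }\kappa=\kappa_N .
\]
We use the values \cite{Borwein}
\begin{equation}\label{eq:sing}
2\kappa_5\kappa_5'=\sqrt5-2,\qquad2\kappa_7\kappa_7'=\tfrac18,\qquad\alpha(5)=\tfrac12\bigl(\sqrt5-\sqrt{2\sqrt5-2}\bigr),
\end{equation}
and Ramanujan's series \eqref{eq:Ram7}.

From now on $u$ no longer denotes the variable of a generating function: as in Theorem~\ref{thm:B}, $u=1-x^2$ and $\theta=x\frac d{dx}$. Since $(\kappa'^2-\kappa^2)^2=1-4\kappa^2\kappa'^2$, we have $\kappa'^2-\kappa^2=\sqrt u$ for $0<\kappa<1/\sqrt2$. From $\frac{dx}{d\kappa}=\frac{2(\kappa'^2-\kappa^2)}{\kappa'}$ we get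
\begin{equation}\label{eq:thetakappa}
\sqrt u\;\theta=\kappa\kappa'^2\frac d{d\kappa} .
\end{equation}

\begin{lemma}\label{lem:third}
If $G$ is a linear combination of $K^2$, $KK'$, $K'^2$ and $G_i=\theta^iG$, then
\begin{equation}\label{eq:G3}
u\,G_3=x^2(3G_2+3G_1+G).
\end{equation}
\end{lemma}
\begin{proof}
Multiply the last equation in \eqref{eq:KE} by $\kappa\kappa'^2$ and use \eqref{eq:thetakappa}: with $w_i=\theta^iw$ it becomes $\sqrt u\,\theta(\sqrt u\,w_1)=\frac{x^2}4w$. Since $\sqrt u\,\theta\sqrt u=\frac12\theta u=-x^2$, this is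
\[
u\,w_2=x^2\bigl(w_1+\tfrac14w\bigr).
\]
By linearity we may assume that $G=w\tilde w$ is a product of two solutions. Then $uG_2-x^2(G_1+\frac12G)=2u\,w_1\tilde w_1$, and
\[
\theta(2u\,w_1\tilde w_1)=-4x^2w_1\tilde w_1+2x^2\bigl(w_1+\tfrac14w\bigr)\tilde w_1+2x^2w_1\bigl(\tilde w_1+\tfrac14\tilde w\bigr)=\tfrac12x^2G_1 .
\]
Applying $\theta$ to the first relation gives $uG_3-3x^2G_2-\frac52x^2G_1-x^2G=\frac12x^2G_1$, which is \eqref{eq:G3}.
\end{proof}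

\begin{lemma}\label{lem:alpha}
At $x=2\kappa_N\kappa_N'$ with $N>1$,
\begin{equation}\label{eq:alpha}
\tfrac12\sqrt{Nu}\;\theta g+\bigl(\alpha(N)-\sqrt N\,\kappa_N^2\bigr)g=\frac1\pi .
\end{equation}
\end{lemma}
\begin{proof}
By \eqref{eq:clausen}, \eqref{eq:thetakappa} and \eqref{eq:KE}, $\sqrt u\,\theta g=\frac8{\pi^2}K(E-\kappa'^2K)$, so the first term is $\frac{4\sqrt N}{\pi^2}(KE-\kappa'^2K^2)$. By definition $\alpha(N)g=\frac1\pi-\frac{4\sqrt N}{\pi^2}(KE-K^2)$. The sum of these two is $\frac1\pi+\frac{4\sqrt N}{\pi^2}\kappa^2K^2=\frac1\pi+\sqrt N\,\kappa^2g$.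
\end{proof}

Finally, let $G=\frac{\sqrt2}{\pi^2}(3K^2+K'^2)$ as in Theorem~\ref{thm:B}. By \eqref{eq:clausen}, $G=\frac{\sqrt2}4(3+\sigma^2)g$. By \eqref{eq:KE} and \eqref{eq:thetakappa}, $\theta\sigma=-\frac\pi{2\sqrt u\,K^2}=-\frac2{\pi\sqrt u\,g}$. With $g_i=\theta^ig$ and $\theta u^{-1/2}=x^2u^{-3/2}$ it follows that
\begin{align}
G_1&=\frac{\sqrt2}4\Bigl[(3+\sigma^2)g_1-\frac{4\sigma}{\pi\sqrt u}\Bigr],\label{eq:G1}\\
G_2&=\frac{\sqrt2}4\Bigl[(3+\sigma^2)g_2-\frac{4\sigma g_1}{\pi\sqrt u\,g}+\frac8{\pi^2ug}-\frac{4\sigma x^2}{\pi u^{3/2}}\Bigr].\label{eq:G2}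
\end{align}

\section{The second curve: proof of Theorem~\ref{thm:B}}\label{sec:B}

We proceed as on the first curve, with two differences. The solutions of the third-order equation \eqref{eq:G3} account for only three of the four dimensions of the solution space, and the fourth solution is algebraic. And the solution is identified at an interior point of the curve, where the system is regular, by means of Lemma~\ref{lem:line}.

\subsection{Curve data}

The function $(1-x)^3/(8x)$ decreases on $(0,1)$ and equals $1$ at $x_0$. At $x=\frac18$ it is $\frac{343}{512}<1$, so indeed $x_0<\frac18$. Hence $-1<b^3<0$ on $(x_0,1)$. Put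
\[
L=x^2+4x-1 .
\]
From $a^2b=-\frac{2x(1-x)}{(1+x)^2}$ and $ab^2=\frac{(1-x)^2}{2(1+x)}$,
\begin{gather*}
\varepsilon_1=\frac{1+3x-5x^2+x^3}{(1+x)^3}=\frac{(1-x)Q}{(1+x)^3},\qquad\varepsilon_2=\frac Q{(1+x)^2},\qquad\varepsilon_3=\frac Q{2(1+x)},\\
\varepsilon_4=\frac{1+5x+3x^2-x^3}{8x}=\frac{(1+x)Q}{8x},\qquad1-h=\frac Q{4x},\qquad1+h=\frac L{4x}.
\end{gather*}
Since $Q>0$ and hence $\varepsilon_1>0$, also $0<a^3<1$. So $-1<b<0<a<1$, and the assumptions of Section~\ref{sec:system} hold. Further, $\lambda_a=2-\frac{3x}{1+x}=\frac{2-x}{1+x}$ and $\lambda_b=-\frac{3x}{1-x}-1=-\frac{1+2x}{1-x}$, so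
\[
\frac{\lambda_a+2\lambda_b}3=-\frac{x(3+x)}u,\qquad\frac{2\lambda_a+\lambda_b}3=\frac{1-3x}u,\qquad\frac{\lambda_a-\lambda_b}3=\frac{1+x^2}u .
\]
In \eqref{eq:p} the bracket is $\frac1{8x}[(x^2+8x-1)s-ut+\frac L2f]$. In \eqref{eq:r} it is $\frac1u[-2xs+(1-2x-x^2)t-\frac L4f]$. Thus
\begin{gather*}
p=\frac x{(1-x)Q}\Bigl[(x^2+8x-1)s-ut+\frac L2f\Bigr]+\frac{2x(1+x)}{(1-x)^2}m,\\
r=-\frac{(1-x)^2}{(1+x)^2Q}\Bigl[-2xs+(1-2x-x^2)t-\frac L4f\Bigr]+\frac{2(1-x)}{(1+x)^2}m,\\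
\chi=-\frac{us+4xt}{2Q},\qquad\Lambda=\frac{-up+4xr-Lm}{2Q} .
\end{gather*}

\subsection{The system}

\begin{proposition}\label{prop:sysB}
On the second curve
\begin{align*}
\theta f&=\frac{2-x}{1+x}s-\frac{1+2x}{1-x}t,\\
\theta s&=\frac1{2uQ}\bigl[(1-4x+34x^2-12x^3-3x^4)s+2x^2Qt+x(2-x)Lf\bigr]+\frac{xQ}{(1-x)u}m,\\
\theta t&=\frac1{(1+x)uQ}\bigl[-\tfrac12(1-x)Q(1+2x-x^2)s+(1-4x-6x^2+6x^3-3x^4-2x^5)t\\
&\qquad\qquad\qquad-\tfrac14(1+2x)(1-x)^2Lf\bigr]-\frac Q{(1+x)u}m,\\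
\theta m&=\frac1{2(1+x)uQ}\bigl[-\tfrac{x(1-x)}2(2-x+2x^2+x^3)f-\tfrac{x(1-x)}2(5+3x+7x^2+x^3)s\\
&\qquad+x(1-x)(-4+5x+4x^2-x^3)t+(1-13x+6x^2-18x^3-23x^4-x^5)m\bigr].
\end{align*}
The coefficients are continuous on $(x_0,1)$.
\end{proposition}
\begin{proof}
\emph{Row $s$.} Here $\theta s=\frac{2-x}{1+x}p-\frac{x(3+x)}um+\frac{1+x^2}{2uQ}(us+4xt)$. The coefficient of $m$ is $\frac1{(1-x)u}[2x(2-x)(1+x)-x(3+x)(1-x)]=\frac{xQ}{(1-x)u}$. With the factor $\frac1{2uQ}$ taken out, $s$ has $2x(2-x)(x^2+8x-1)+(1+x^2)u$, which is the stated polynomial; $t$ has $-2x(2-x)u+4x(1+x^2)=2x^2Q$; and $f$ has $x(2-x)L$.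

\emph{Row $t$.} Here $\theta t=-\frac{1+2x}{1-x}r+\frac{1-3x}um-\frac{1+x^2}{2uQ}(us+4xt)$. The coefficient of $m$ is $\frac1{(1+x)u}[(1-3x)(1+x)-2(1+2x)(1-x)]=-\frac Q{(1+x)u}$. With $\frac1{(1+x)uQ}$ taken out, $s$ has $-\frac12(1-x)[4x(1+2x)(1-x)+(1+x)^2(1+x^2)]$, where the bracket is
\[
1+6x+6x^2-6x^3+x^4=Q(1+2x-x^2);
\]
$t$ has $(1+2x)(1-x)^2(1-2x-x^2)-2x(1+x)(1+x^2)=1-4x-6x^2+6x^3-3x^4-2x^5$; and $f$ has $-\frac14(1+2x)(1-x)^2L$.

\emph{Row $m$.} With $\frac{a^2b}{\varepsilon_2}=-\frac{2x(1-x)}Q$ and $\frac{ab^2}{\varepsilon_3}=\frac{(1-x)^2}Q$,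
\begin{multline*}
uQ\,\theta m=-2x(1-x)(1-3x)\Bigl(\frac p2+m+\frac s2+\frac t4+\frac f8\Bigr)-x(3+x)(1-x)^2\Bigl(\frac r2+m+\frac t2+\frac s4+\frac f8\Bigr)\\
+\frac{1+x^2}2(-up+4xr-Lm).
\end{multline*}
The coefficients on the right are
\begin{align*}
p:&\ -\tfrac12(1-x)\bigl[2x-6x^2+(1+x)(1+x^2)\bigr]=-\tfrac12(1-x)^2Q,\\
r:&\ \tfrac12x\bigl[4(1+x^2)-(3+x)(1-x)^2\bigr]=\tfrac12x(1+5x+3x^2-x^3)=\tfrac12x(1+x)Q,\\
m:&\ (-2x+8x^2-6x^3)+(-3x+5x^2-x^3-x^4)+\tfrac12(1-4x-4x^3-x^4)\\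
&\ =\tfrac12(1-14x+26x^2-18x^3-3x^4),\\
s:&\ -\tfrac{x(1-x)}4\bigl[4(1-3x)+(3+x)(1-x)\bigr]=-\tfrac{x(1-x)}4(7-14x-x^2),\\
t:&\ -\tfrac{x(1-x)}4\bigl[2(1-3x)+2(3+x)(1-x)\bigr]=-\tfrac{x(1-x)}2(4-5x-x^2),\\
f:&\ -\tfrac{x(1-x)}4\bigl[(1-3x)+\tfrac12(3+x)(1-x)\bigr]=-\tfrac{x(1-x)}8(5-8x-x^2).
\end{align*}
Now multiply by $2(1+x)$ and insert
\begin{gather*}
-(1+x)(1-x)^2Q\,p=-xu\bigl[(x^2+8x-1)s-ut+\tfrac L2f\bigr]-2x(1+x)^2Q\,m,\\
x(1+x)^2Q\,r=-x(1-x)^2\bigl[-2xs+(1-2x-x^2)t-\tfrac L4f\bigr]+2x(1-x)Q\,m .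
\end{gather*}
For $2(1+x)uQ\,\theta m$ we obtain the coefficients
\begin{align*}
m:&\ (1+x)(1-14x+26x^2-18x^3-3x^4)-2x^2(3+x)Q\\
&\ =(1-13x+12x^2+8x^3-21x^4-3x^5)+(-6x^2-26x^3-2x^4+2x^5),\\
s:&\ -\tfrac{x(1-x)}2\bigl[2(1+x)(x^2+8x-1)-4x(1-x)+(1+x)(7-14x-x^2)\bigr]\\
&\ =-\tfrac{x(1-x)}2(5+3x+7x^2+x^3),\\
t:&\ x(1-x)\bigl[(1+x)u-(1-x)(1-2x-x^2)-(1+x)(4-5x-x^2)\bigr]\\
&\ =x(1-x)(-4+5x+4x^2-x^3),\\
f:&\ -\tfrac{x(1-x)}4\bigl[(1+3x)L+(1+x)(5-8x-x^2)\bigr]=-\tfrac{x(1-x)}4(4-2x+4x^2+2x^3).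
\end{align*}
This is the last row. Finally $u,Q>0$ on $(x_0,1)$.
\end{proof}

\subsection{Solutions of the first kind}

Let $G$ be any solution of \eqref{eq:G3}, $G_i=\theta^iG$, and put
\begin{gather*}
S=(1+x)G_1-(1-x)G,\qquad W=2G_1+(1+x)G,\\
M=2u(1+x)G_2+x(3-6x-5x^2)G_1+x(1+x)(1-3x)G .
\end{gather*}

\begin{proposition}\label{prop:first}
The functions
\begin{equation}\label{eq:first}
f=\frac\psi QG,\qquad s=\frac{x\psi}{Q^2}S,\qquad t=-\frac{(1-x)\psi}{2Q^2}W,\qquad m=\frac{(1-x)\psi}{2Q^3}M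
\end{equation}
satisfy the system of Proposition~\ref{prop:sysB}.
\end{proposition}
\begin{proof}
We use $\theta\log\psi=\frac{1+4x}{2(1+x)}$, $\theta\log Q=\frac{2x(2-x)}Q$ and $(1+x)u=1+x-x^2-x^3$. As before, we clear the prefactors in each row and compare coefficients of $G_2,G_1,G$.

\medskip\noindent\textbf{Row $f$}, times $Q^2/\psi$. The right side is $\frac{x(2-x)}{1+x}S+\frac{1+2x}2W$.
\begin{itemize}
\item $G_1$: left $Q$, right $x(2-x)+(1+2x)=Q$.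
\item $G$, times $2(1+x)$: left $(1+4x)Q-4x(2-x)(1+x)$, right $-2x(2-x)(1-x)+(1+2x)(1+x)^2$. Both are $1+11x^2$.
\end{itemize}

\noindent\textbf{Row $s$}, times $2uQ^2/(x\psi)$. The logarithmic derivative of the prefactor is $\frac{3(1+2x)}{2(1+x)}-\frac{4x(2-x)}Q$, and
\begin{multline*}
3(1+2x)(1-x)Q-8x(2-x)u-(1-4x+34x^2-12x^3-3x^4)\\
=2+3x-23x^2+x^3+x^4=Q(2-5x-x^2).
\end{multline*}
So we have to show
\[
2u\,\theta S+(2-5x-x^2)S+x(1-x)W-(2-x)LG=M,\qquad\theta S=(1+x)G_2+(2x-1)G_1+xG .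
\]
\begin{itemize}
\item $G_2$: left $2u(1+x)$, as in $M$.
\item $G_1$: $2u(2x-1)+(2-5x-x^2)(1+x)+2x(1-x)=3x-6x^2-5x^3$, as in $M$.
\item $G$: $2ux-(2-5x-x^2)(1-x)+xu-(2-x)L=x-2x^2-3x^3$, as in $M$.
\end{itemize}

\noindent\textbf{Row $t$}, times $-4(1+x)uQ^2/((1-x)\psi)$. The logarithmic derivative of the prefactor is $\frac{1+x-6x^2}{2u}-\frac{4x(2-x)}Q$, and
\begin{multline*}
(1+x)(1+x-6x^2)Q-8x(2-x)(1+x)u-2(1-4x-6x^2+6x^3-3x^4-2x^5)\\
=-1-2x+6x^2-16x^3-5x^4+2x^5=Q(-1+2x-3x^2-2x^3).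
\end{multline*}
So we have to show
\[
2(1+x)u\,\theta W+(-1+2x-3x^2-2x^3)W=2x(1+2x-x^2)S+(1+2x)(1-x)LG+2M,
\]
where $\theta W=2G_2+(1+x)G_1+xG$.
\begin{itemize}
\item $G_2$: both sides $4u(1+x)$.
\item $G_1$: left $2(1+x)^2u+2(-1+2x-3x^2-2x^3)$, right $2x(1+3x+x^2-x^3)+2x(3-6x-5x^2)$. Both are $8x-6x^2-8x^3-2x^4$.
\item $G$: left $2x(1+x)u+(1+x)(-1+2x-3x^2-2x^3)$; right $-2x(1+x-3x^2+x^3)+(-1+3x+7x^2-7x^3-2x^4)+(2x-4x^2-6x^3)$. Both are $-1+3x+x^2-7x^3-4x^4$.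
\end{itemize}

\noindent\textbf{Row $m$}, times $4(1+x)uQ^3/((1-x)\psi)$. The logarithmic derivative of the prefactor is $\frac{1+x-6x^2}{2u}-\frac{6x(2-x)}Q$, and
\begin{multline*}
(1+x)(1+x-6x^2)Q-12x(2-x)(1+x)u-(1-13x+6x^2-18x^3-23x^4-x^5)\\
=-5x-16x^2+26x^3+16x^4-5x^5=xQ(-5+4x+5x^2).
\end{multline*}
So we have to show
\begin{multline*}
2(1+x)u\,\theta M+x(-5+4x+5x^2)M=-x(2-x+2x^2+x^3)QG\\
-x^2(5+3x+7x^2+x^3)S-x(1-x)(-4+5x+4x^2-x^3)W .
\end{multline*}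
By \eqref{eq:G3}, $2u(1+x)G_3=2x^2(1+x)(3G_2+3G_1+G)$, and therefore
\[
\theta M=x(5-4x-5x^2)G_2+4x(1-2x-3x^2)G_1+(x-2x^2-7x^3)G .
\]
\begin{itemize}
\item $G_2$: left $2(1+x)u\,x\,[(5-4x-5x^2)+(-5+4x+5x^2)]=0$; the right side has none.
\item $G_1$: left
\[
(8x-8x^2-48x^3-16x^4+40x^5+24x^6)+(-15x^2+42x^3+16x^4-50x^5-25x^6),
\]
right $-(5x^2+8x^3+10x^4+8x^5+x^6)+(8x-18x^2+2x^3+10x^4-2x^5)$. Both are $8x-23x^2-6x^3-10x^5-x^6$.
\item $G$: left
\[
(2x-2x^2-20x^3-12x^4+18x^5+14x^6)+(-5x^2+14x^3+12x^4-22x^5-15x^6),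
\]
right
\begin{multline*}
(-2x-7x^2+4x^3-10x^4-2x^5+x^6)+(5x^2-2x^3+4x^4-6x^5-x^6)\\
+(4x-5x^2-8x^3+6x^4+4x^5-x^6).
\end{multline*}
Both are $2x-7x^2-6x^3-4x^5-x^6$.\qedhere
\end{itemize}
\end{proof}

\subsection{A solution of the second kind}

The system has rank four, while \eqref{eq:G3} supplies only three solutions. The missing one is algebraic and has $f=0$. It is invisible in $\sum\tau_k^3$ but not in $\sum k\tau_k^3$. Put
\[
\nu=\frac{x^{1/2}(1-x)^{1/2}(1+x)^2}Q,\qquad\rho=1-8x-x^2-4x^3,\qquad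
\theta\log\nu=\frac{1+3x-6x^2}{2u}-\frac{2x(2-x)}Q .
\]

\begin{proposition}\label{prop:second}
The functions
\begin{equation}\label{eq:second}
f=0,\qquad s=\frac{(1+2x)\nu}{(1-x)Q},\qquad t=\frac{(2-x)\nu}{(1+x)Q},\qquad m=\frac{\rho\,\nu}{2(1+x)Q^2}
\end{equation}
satisfy the system of Proposition~\ref{prop:sysB}.
\end{proposition}
\begin{proof}
\textbf{Row $f$}: the two terms on the right cancel.

\medskip\noindent\textbf{Row $s$}, times $2u(1-x)Q^2/\nu$. As $\theta\log\frac\nu{(1-x)Q}=\frac{1+5x-4x^2}{2u}-\frac{4x(2-x)}Q$, the left side is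
\begin{align*}
&4xuQ+(1+2x)(1+5x-4x^2)Q-8x(2-x)(1+2x)u\\
&=(4x+16x^2-8x^3-16x^4+4x^5)+(1+11x+33x^2+9x^3-38x^4+8x^5)\\
&\quad-(16x+24x^2-32x^3-24x^4+16x^5).
\end{align*}
The right side is $(1+2x)(1-4x+34x^2-12x^3-3x^4)+\frac{xQ}{1+x}[2x(2-x)(1-x)+\rho]$. Here the bracket is $1-4x-7x^2-2x^3=(1+x)(1-5x-2x^2)$, so the right side is
\[
(1-2x+26x^2+56x^3-27x^4-6x^5)+(x-x^2-23x^3-3x^4+2x^5).
\]
Both sides are $1-x+25x^2+33x^3-30x^4-4x^5$.

\medskip\noindent\textbf{Row $t$}, times $2(1+x)^2uQ^2/\nu$. As $\theta\log\frac\nu{(1+x)Q}=\frac{1+x-4x^2}{2u}-\frac{4x(2-x)}Q$, the left side is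
\begin{multline*}
(1+x)\bigl\{-2xuQ+(2-x)(1+x-4x^2)Q-8x(2-x)^2u\bigr\}\\
=(1+x)(2-25x+17x^2-5x^3+x^4+2x^5).
\end{multline*}
The right side is
\begin{align*}
&-(1+x)(1+2x)(1+2x-x^2)Q+2(2-x)(1-4x-6x^2+6x^3-3x^4-2x^5)-Q\rho\\
&=-(1+9x+26x^2+24x^3-5x^4-9x^5+2x^6)\\
&\quad+(4-18x-16x^2+36x^3-24x^4-2x^5+4x^6)-(1-4x-34x^2-15x^4+4x^5).
\end{align*}
Both sides are $2-23x-8x^2+12x^3-4x^4+3x^5+2x^6$.

\medskip\noindent\textbf{Row $m$}, times $4(1+x)^2uQ^2/\nu$. We have $\theta\log\frac\nu{(1+x)Q^2}=\frac{1+x-4x^2}{2u}-\frac{6x(2-x)}Q$ and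
\begin{multline*}
(1+x)(1+x-4x^2)Q-12x(2-x)(1+x)u-(1-13x+6x^2-18x^3-23x^4-x^5)\\
=-5x-14x^2+36x^3+22x^4-7x^5=xQ(-5+6x+7x^2).
\end{multline*}
So we have to show
\begin{multline*}
2(1+x)u\,\theta\rho+x(-5+6x+7x^2)\rho\\
=-x(1+x)(1+2x)(5+3x+7x^2+x^3)+2x(1-x)(2-x)(-4+5x+4x^2-x^3).
\end{multline*}
Here $\theta\rho=-8x-2x^2-12x^3$. Divided by $x$, the left side is
\[
(-16-20x-12x^2-4x^3+28x^4+24x^5)+(-5+46x-36x^2-42x^3-31x^4-28x^5)
\]
and the right side is
\[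
-(5+18x+26x^2+28x^3+17x^4+2x^5)+(-16+44x-22x^2-18x^3+14x^4-2x^5).
\]
Both are $-21+26x-48x^2-46x^3-3x^4-4x^5$.
\end{proof}

By Lemma~\ref{lem:third} we may take $G=K^2,KK',K'^2$ in \eqref{eq:first}. These three functions are linearly independent because $K'/K$ is not constant, and \eqref{eq:second} has $f=0$. So the four solutions form a basis of the solution space on $(x_0,1)$, and the moments are a linear combination of them with constant coefficients. The coefficients are determined by the values of the moments at a single point.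

\subsection{Matching on the line $b=-a$}

As $x\to0$ we have $b^3\to-\infty$, and the point $(a,b)$ leaves the domain of convergence; so $a=b=0$ is not available as a base point. But the curve meets the line $b=-a$, i.e.\ $h=-1$, where $1-x^2=4x$. In $(0,1)$ this is
\[
x_*=\sqrt5-2,
\]
and $x_0<\frac18<x_*<1$. By \eqref{eq:sing}, $x_*=2\kappa_5\kappa_5'$ is a singular value. That makes the matching explicit.

\begin{proposition}\label{prop:match}
On $(x_0,1)$ the vector $(f,s,t,m)$ of moments equals \eqref{eq:first} with $G=\frac{\sqrt2}{\pi^2}(3K^2+K'^2)$ plus $\frac{\sqrt2}\pi$ times \eqref{eq:second}.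
\end{proposition}
\begin{proof}
Both vectors solve the same linear system with continuous coefficients on $(x_0,1)$, so it suffices to compare them at $x_*$. In this proof $x=x_*$; for the function $g$ of one variable from Lemma~\ref{lem:line} we write $g_i=(\theta^ig)(x_*)$ and $g_0=g(x_*)$. We express all components of both vectors through $g_0,g_1,g_2$.

\emph{Arithmetic at $x_*$.} From $x^2=1-4x$ we get
\begin{gather*}
u=4x,\quad Q=8x,\quad(1+x)^2=2(1-x),\quad(1+x)^3=2u=8x,\quad\psi=2\sqrt2\,x,\quad a^3=x,\\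
\tfrac1x=4+x,\quad\tfrac1{x^2}=17+4x,\quad\tfrac1{1-x}=\tfrac{1+x}{4x},\quad\tfrac1{1+x}=\tfrac{1-x}{4x},\quad\sqrt5\,x=1-2x .
\end{gather*}

\emph{The moments.} Since $a^3=x_*$, the argument of $g$ in Lemma~\ref{lem:line} is $x_*$ as well, and the lemma gives
\begin{equation}\label{eq:true}
f=g_0,\qquad s=t=\tfrac12g_1,\qquad m=\tfrac14g_2 .
\end{equation}

\emph{The input from $N=5$.} Here $\sigma=\sqrt5$, $\sqrt u=2\sqrt x$, $\kappa_5^2=\frac12(1-2\sqrt x)$. Since $\frac14(2\sqrt5-2)=\bigl(\frac{\sqrt5+1}2\bigr)^2(\sqrt5-2)$, we have $\frac12\sqrt{2\sqrt5-2}=\frac{\sqrt5+1}2\sqrt x$, so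
\[
\alpha(5)-\sqrt5\,\kappa_5^2=\sqrt5\sqrt x-\tfrac{\sqrt5+1}2\sqrt x=\tfrac{\sqrt5-1}2\sqrt x .
\]
Multiplying \eqref{eq:alpha} by $\sqrt5/\sqrt x$ and using $5-\sqrt5=3-x$ gives
\begin{equation}\label{eq:input}
5g_1+\tfrac12(3-x)g_0=\frac{\sqrt5}{\pi\sqrt x} .
\end{equation}

\emph{The algebraic part.} As $(1-x)^{3/2}=(1+x)^3/2^{3/2}=2\sqrt2\,x$, we get $\nu=\sqrt x\,\frac{(1-x)^{3/2}}{4x}=\sqrt{x/2}$. Put $\mathcal N=\frac{\sqrt2}\pi\nu=\frac{\sqrt x}\pi$. By \eqref{eq:input}, with $\frac x{\sqrt5}=\frac{1-2x}5$ and $(1-2x)(3-x)=5-15x$,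
\[
\mathcal N=\frac x{\sqrt5}\bigl(5g_1+\tfrac12(3-x)g_0\bigr)=(1-2x)g_1+\tfrac12(1-3x)g_0 .
\]

\emph{The values of $G_i$.} Put $\Pi=\frac1{\pi\sqrt u}=\frac1{2\pi\sqrt x}$, so \eqref{eq:input} says $2\sqrt5\,\Pi=5g_1+\frac{3-x}2g_0$, or $2\Pi-\sqrt5g_1=\frac{3-x}{2\sqrt5}g_0$. Since $x^2/u=x/4$, the last three terms in the bracket of \eqref{eq:G2} are
\[
\frac{4\Pi}{g_0}\bigl(2\Pi-\sqrt5g_1\bigr)-\sqrt5\,x\,\Pi=\frac{2(3-x)}{\sqrt5}\Pi-\sqrt5\,x\,\Pi=(6-7x)\frac\Pi{\sqrt5} .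
\]
With $3+\sigma^2=8$ we obtain
\begin{gather*}
G=2\sqrt2\,g_0,\qquad G_1=-\tfrac{\sqrt2}2g_1-\tfrac{\sqrt2}4(3-x)g_0,\\
G_2=\tfrac{\sqrt2}4\Bigl[8g_2+(6-7x)\bigl(\tfrac12g_1+\tfrac{3-x}{20}g_0\bigr)\Bigr].
\end{gather*}

Now we compare the candidate with \eqref{eq:true}. In each item the first part comes from \eqref{eq:first}, the second from $\frac{\sqrt2}\pi$ times \eqref{eq:second}.
\begin{itemize}
\item \textbf{$f$:} $\frac\psi QG=\frac{\sqrt2}4\cdot2\sqrt2\,g_0=g_0$, and the second part is $0$.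

\item \textbf{$s$:} The first part is $\frac{x\psi}{Q^2}S=\frac{\sqrt2}{32}S$. In it, $g_0$ has the coefficient $-\frac1{64}[(1+x)(3-x)+8(1-x)]=-\frac1{64}(10-2x)$, so the first part is $-\frac{1+x}{32}g_1-\frac{5-x}{32}g_0$. The second part is
\[
\frac{(1+2x)\mathcal N}{8x(1-x)}=\frac{(1+2x)(1+x)}{32x^2}\mathcal N=\frac{(3-5x)(17+4x)}{32}\mathcal N=\frac{31+7x}{32}\mathcal N=\frac{17+x}{32}g_1+\frac{5-x}{32}g_0 .
\]
The sum is $\frac12g_1$.

\item \textbf{$t$:} We have $W=\sqrt2\,[-g_1+\frac{1+5x}2g_0]$, and $\frac{1-x}x=3+x$. So the first part is $-\frac{\sqrt2}{64}(3+x)W=\frac{3+x}{32}g_1-\frac{2-x}{16}g_0$, because $(3+x)(1+5x)=8-4x$. The second part is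
\[
\frac{(2-x)\mathcal N}{8x(1+x)}=\frac{(2-x)(1-x)}{32x^2}\mathcal N=\frac{(3-7x)(17+4x)}{32}\mathcal N=\frac{23+5x}{32}\mathcal N=\frac{13-x}{32}g_1+\frac{2-x}{16}g_0 .
\]
The sum is $\frac12g_1$.

\item \textbf{$m$:} We have $M=x[8(1+x)G_2+(14x-2)G_1+(1+x)(1-3x)G]$. From $x^3=17x-4$ we get $\rho=16-72x=8(2-9x)$. The two prefactors are $\frac{(1-x)\psi}{2Q^3}=\frac{\sqrt2(1-x)}{512x^2}$ and $\frac1{2(1+x)Q^2}=\frac{1-x}{512x^3}$, so the total is
\[
\frac{1-x}{512x}\Bigl\{\frac{\sqrt2M}x+\frac{8(2-9x)\mathcal N}{x^2}\Bigr\}.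
\]
The coefficient of $g_2$ is $\frac{1-x}{512x}\cdot32(1+x)=\frac{32u}{512x}=\frac14$.

In the braces, $g_1$ gets $2(1+x)(6-7x)-(14x-2)=(-2+54x)-(14x-2)=40x$ from the first term, and $8(2-9x)(1-2x)(17+4x)=8(20-85x)(17+4x)=-40x$ from the second. The sum is $0$.

In the braces, $g_0$ gets from the first term
\begin{multline*}
\tfrac15(1+x)(6-7x)(3-x)-(7x-1)(3-x)+4(1+x)(1-3x)\\
=(-6+38x)+(10-50x)+(-8+40x)=-4+28x,
\end{multline*}
and from the second $4(2-9x)(1-3x)(17+4x)=4(29-123x)(17+4x)=4-28x$. The sum is $0$.\qedhere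
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Proposition~\ref{prop:match}, $f=\frac\psi QG$. By \eqref{eq:kst}, $\sum k\tau_k^3=s+t$, which is
\[
\frac\psi{Q^2}\Bigl[xS-\frac{1-x}2W\Bigr]+\frac{\sqrt2}\pi\cdot\frac\nu Q\Bigl[\frac{1+2x}{1-x}+\frac{2-x}{1+x}\Bigr].
\]
Here $xS-\frac{1-x}2W=(x^2+2x-1)G_1-\frac12(1-x)(1+3x)G$, and the second bracket is $\frac{3(1+x^2)}u$.
\end{proof}

\section{Singular moduli and the identity \eqref{id3}}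

At a singular value $x=2\kappa_N\kappa_N'$ we have $\sigma=\sqrt N$, and Lemma~\ref{lem:alpha} relates $\theta g$ to $g$. So Theorem~\ref{thm:B} turns into a series for $1/\pi$.

\begin{proposition}\label{prop:sing}
Let $N>1$ be real, $x=2\kappa_N\kappa_N'>x_0$, and put $\beta_N=\frac{\alpha(N)-\sqrt N\kappa_N^2}{\sqrt{Nu}}$. At the corresponding point of the second curve,
\begin{multline*}
\sum_{k\ge0}\Bigl(k+\frac{2\beta_N(x^2+2x-1)+\frac12(1-x)(1+3x)}Q\Bigr)\tau_k^3\\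
=\frac1{\pi Q^2}\Bigl[\frac{\psi(3-N)(x^2+2x-1)}{\sqrt{2Nu}}+\frac{3\sqrt2\,(1+x^2)\sqrt{x(1-x)}\,(1+x)^2}u\Bigr].
\end{multline*}
\end{proposition}
\begin{proof}
Equation \eqref{eq:alpha} reads
\begin{equation}\label{eq:beta}
\theta g=\frac2{\pi\sqrt{Nu}}-2\beta_Ng .
\end{equation}
Insert this and $\sigma=\sqrt N$ into \eqref{eq:G1}:
\[
\theta G=-2\beta_NG+\frac{\sqrt2}4\cdot\frac{2(3+N)-4N}{\pi\sqrt{Nu}}=-2\beta_NG+\frac{3-N}{\pi\sqrt{2Nu}} .
\]
Substitute into Theorem~\ref{thm:B} and use $\frac\psi QG=\sum\tau_k^3$.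
\end{proof}

The two terms on the right have different origins. The first comes from $\theta G$: it combines the term $\frac1\pi$ of \eqref{eq:alpha} with the derivative of $\sigma=K'/K$, and the two contributions cancel for $N=3$. The second is the contribution of the algebraic solution \eqref{eq:second}. In \eqref{id3}, where $N=7$, the first gives the summand with $\sqrt2$ and the second the summand with $\sqrt{14}$.

\begin{proof}[Proof of \eqref{id3}]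
Let $(B,d)=(62,-95)$, $z=(-288)^{-3}$. Then $\zeta=-\frac1{288}$, $B+2d=-128$, $B-2d=252$, so in \eqref{eq:dict}
\[
a=\frac{128}{288}=\frac49,\qquad b=-\frac{252}{288}=-\frac78,\qquad a^3=\frac{64}{729},\qquad h=-\frac{63}{32}.
\]
This is the point $x=\frac18>x_0$ of the second curve, and $\frac18=2\kappa_7\kappa_7'$ by \eqref{eq:sing}. Here
\[
u=\tfrac{63}{64},\quad Q=\tfrac{95}{64},\quad\psi=\tfrac{27}{64},\quad x^2+2x-1=-\tfrac{47}{64},\quad\tfrac12(1-x)(1+3x)=\tfrac{77}{128},\quad\sqrt{7u}=\tfrac{21}8 .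
\]
Since $x^2/64=2^{-12}$ and $\theta g=\sum2n\binom{2n}n^32^{-12n}$, Ramanujan's series \eqref{eq:Ram7} says $21\,\theta g+5g=\frac{16}\pi$. Comparing with \eqref{eq:beta}, which reads $\theta g=\frac{16}{21\pi}-2\beta_7g$, and noting $g>0$, we get $2\beta_7=\frac5{21}$. The constant in Proposition~\ref{prop:sing} is therefore
\[
\Bigl(-\frac5{21}\cdot\frac{47}{64}+\frac{77}{128}\Bigr)\frac{64}{95}=\frac{1147}{2688}\cdot\frac{64}{95}=\frac{1147}{3990},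
\]
as required. With $\sqrt{14u}=\frac{21\sqrt2}8$, the two terms on the right side are
\[
\frac1{\pi Q^2}\cdot\frac{27}{64}\cdot\frac{47}{16}\cdot\frac8{21\sqrt2}=\frac{13536}{7\sqrt2\cdot95^2\,\pi},\qquad
\frac{3\sqrt2\cdot\frac{65}{64}\cdot\frac{\sqrt7}8\cdot\frac{81}{64}}{\pi\cdot\frac{63}{64}\cdot\frac{95^2}{64^2}}=\frac{126360\sqrt{14}}{63\cdot95^2\,\pi}.
\]
Multiplying by $3990=42\cdot95$ we get
\[
\sum_{k\ge0}\frac{3990k+1147}{(-288)^{3k}}T_k(62,95^2)^3=\frac{40608\sqrt2+84240\sqrt{14}}{95\,\pi}=\frac{432}{95\pi}\bigl(195\sqrt{14}+94\sqrt2\bigr).\qedhere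
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:sun}.

\begin{remark}
The case $N=3$ gives \eqref{id1} once more, without Domb numbers. Here $x=2\kappa_3\kappa_3'=\frac12$, so $a^3=\frac{16}{27}$ and $h=-\frac38$: the two curves meet at the point belonging to \eqref{id1}. Ramanujan's series $\sum(6n+1)\binom{2n}n^3256^{-n}=\frac4\pi$ says $3\,\theta g+g=\frac4\pi$. As $\sqrt{3u}=\frac32$, \eqref{eq:beta} reads $\theta g=\frac4{3\pi}-2\beta_3g$, and so $\beta_3=\frac16$. With $Q=\frac{11}4$ and $x^2+2x-1=\frac14$, the constant in Proposition~\ref{prop:sing} is $(\frac1{12}+\frac58)\frac4{11}=\frac{17}{66}$. The term with $3-N$ vanishes, and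
\[
\sum_{k\ge0}\Bigl(k+\frac{17}{66}\Bigr)\tau_k^3=\frac{16}{121\pi}\cdot\frac{3\sqrt2\cdot\frac54\cdot\frac12\cdot\frac94}{\frac34}=\frac{90\sqrt2}{121\,\pi},
\]
which is \eqref{id1} divided by $66$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Survey}
\emph{A Survey of Arithmetic Properties of Combinatorial Quantities},
\texttt{http://maths.nju.edu.cn/\~{}zwsun/SurveyArithProp.pdf}.

\bibitem{Borwein}
J. Borwein and P. Borwein, \emph{Pi and the AGM}, 1987.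

\bibitem{ChanChanLiu}
H. H. Chan, S. H. Chan and Z.-G. Liu, Adv. Math. \textbf{186} (2004).

\bibitem{Ramanujan}
S. Ramanujan, 1914.

\bibitem{Rogers}
M. Rogers, Ramanujan J. \textbf{18} (2009).

\end{thebibliography}

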